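# Integer matrices as radices: one digit set or infinitely many

## 1. The guess that one digit set gives infinitely many, and the radix $-2$

Write integers in base $3$ with digits $0,1,-1$: every nonzero integer has exactly one expansion, and no minus sign is needed. Are there other sets of three digits that do the same? In how many ways can the digits be chosen, for this radix or for another one? Here is what one would first guess: *the digits have so much freedom that a radix with one good digit set has infinitely many.* We make this precise, with a matrix in the role of the radix, and then test it.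

Throughout, a *lattice* is a free $\mathbb Z$-module of finite rank $\ge 1$.

**Definition (GNS).** Let $L$ be an endomorphism of a lattice $V$, for instance $L\in\mathbb Z^{d\times d}$ acting on $V=\mathbb Z^d$, and let $\mathcal A\subset V$ be finite with $0\in\mathcal A$. The pair $(L,\mathcal A)$ is a *generalized number system* (GNS) if every nonzero $x\in V$ has a unique representation
$$x=\sum_{i=0}^{N}L^ia_i,\qquad N\in\mathbb N_0,\ a_i\in\mathcal A,\ a_N\ne 0 .$$
We also call $\mathcal A$ a GNS for $L$. Two GNSs for $L$ are different if their digit sets differ.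

**Definition (residue system, expansive).** A *full residue system* modulo $L$ is a subset of $V$ that meets each coset of $LV$ exactly once. If $\det L\ne 0$ it has $|\det L|$ elements. The map $L$ is *expansive* if all its eigenvalues have modulus $>1$, that is, $\rho(L^{-1})<1$ for the spectral radius $\rho$. For example, $\{(0,0),(1,0),(1,-1),(-2,1)\}$ is a full residue system modulo the expansive matrix $\mathrm{diag}(-2,2)$: only the parities of the coordinates matter.

We take the following fact as given; three more will come in Section 2.

**Fact F1.** If $(L,\mathcal A)$ is a GNS, then $\mathcal A$ is a full residue system modulo $L$ (so $|\mathcal A|=|\det L|$), $L$ is expansive, and $\det(L-I)\ne\pm1$.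

Since $\mathcal A=\{0\}$ represents no nonzero vector, a GNS has $|\det L|=|\mathcal A|\ge 2$. In particular there is no GNS when $|\det L|\le1$.

We shall test candidates by dividing repeatedly. Let $L$ be expansive on $V$ and $A\ni0$ a full residue system. For $x\in V$ let $a(x)\in A$ be the digit with $x-a(x)\in LV$, and put
$$T_A(x)=L^{-1}(x-a(x)).$$
So $T_A(0)=0$, and $y=T_A(x)$ holds exactly when $x=a+Ly$ for some $a\in A$.

**Lemma 1.** Let $A$ be a full residue system modulo an injective $L$. If $\sum_{i\le N}L^ia_i=\sum_{i\le N}L^ia_i'$ with all $a_i,a_i'\in A$ (leading zeros allowed), then $a_i=a_i'$ for all $i$.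

*Proof.* Both sides are congruent modulo $LV$, so $a_0-a_0'\in LV$ and $a_0=a_0'$. Cancel this term, divide by $L$, and repeat. $\square$

**Lemma 2.** Let $L$ be expansive and $A\ni0$ a full residue system modulo $L$. Then $(L,A)$ is a GNS if and only if $0$ is the only periodic point of $T_A$.

*Proof.* Suppose that $0$ is the only periodic point. As $\rho(L^{-1})<1$, there is a norm with $\kappa:=\|L^{-1}\|<1$. With $R=\max_{a\in A}\|a\|$ we get $\|T_A(x)\|\le\kappa(\|x\|+R)$, so every orbit is bounded. A bounded set contains finitely many lattice points, so every orbit becomes periodic, hence reaches $0$. Let $x\ne0$ and let $N\ge 0$ be minimal with $T_A^{N+1}x=0$. Unrolling the definition of $T_A$ gives $x=\sum_{i\le N}L^ia(T_A^ix)$. The last digit is $a(T_A^Nx)=T_A^Nx$, because $T_A^{N+1}x=0$, and it is nonzero by minimality of $N$. This is a representation. If there are two, pad the shorter one with zeros; by Lemma 1 they agree digit by digit, and since each has a nonzero last digit, their lengths agree as well.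

Conversely, let $(L,A)$ be a GNS and $x=\sum_{i\le N}L^ia_i\neq 0$. Then $a_0\equiv x$ modulo $LV$, so $a_0=a(x)$ and $T_A(x)=\sum_{1\le i\le N}L^{i-1}a_i$. Repeating this, $T_A^{N+1}x=0$. The orbit stays at $0$ from there on, so $x$ is not periodic. $\square$

Now the tests.

*Radix $3$ on $\mathbb Z$.* For $k\ge1$ let $A_k=\{0,1,2-3^k\}$, a full residue system modulo $3$; the set $A_1$ is $\{0,1,-1\}$. A point $x$ with $T_{A_k}^px=x$ satisfies $x=\sum_{i<p}3^ia_i+3^px$, so $x=-\sum_{i<p}3^ia_i/(3^p-1)$. As $2-3^k\le a_i\le1$ and $\sum_{i<p}3^i=(3^p-1)/2$, we get $-\frac12\le x\le\frac{3^k-2}2$, hence $0\le x<3^k$. Write such an $x$ with $k$ ordinary ternary digits. If the last digit is $0$ or $1$, then $T_{A_k}$ deletes it, shifts, and puts $0$ on top. If the last digit is $2$, then $T_{A_k}(x)=(x-2)/3+3^{k-1}$: delete, shift, and put $1$ on top. After $k$ steps only ternary digits $0,1$ are left, and after $k$ more steps only $0$. So $0$ is the only periodic point, and all the $A_k$ are GNSs. The guess holds here.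

*Radix $-2$ on $\mathbb Z$.* A digit set is $\{0,a\}$, and every represented number is a multiple of $a$, so $a=\pm1$. With $A=\{0,1\}$ we have $|T_A(x)|\le(|x|+1)/2$, so a cycle whose largest modulus is $M$ has $M\le(M+1)/2$, that is, $M\le1$. As $T_A(1)=0$ and $T_A(-1)=(-1-1)/(-2)=1$, only $0$ is periodic. Hence $\{0,1\}$ is a GNS, and by the symmetry $x\mapsto-x$ so is $\{0,-1\}$. There are exactly two. The guess fails.

*Radix $2$ on $\mathbb Z$.* Again $A=\{0,a\}$ with $a=\pm1$. But $-a=a+2(-a)$, so $-a$ is a fixed point. There is no GNS. This is a case of something general: if a nonzero digit has the form $a=(I-L)x$, then $x=a+Lx$ is a nonzero fixed point of $T_A$. So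
$$\text{in a GNS no nonzero digit lies in }(L-I)V. \tag{1}$$
If $\det(L-I)=\pm1$, every vector lies there; this is the last part of F1. Keep (1) in mind.

*Radix $\mathrm{diag}(-2,-2)$ on $\mathbb Z^2$.* Expanding each coordinate in base $-2$ shows that $\{0,1\}^2$ is a GNS. Applying the shear $e_2\mapsto te_1+e_2$, which commutes with $L$, we get the GNS $\{0,\,e_1,\,te_1+e_2,\,(t+1)e_1+e_2\}$ for every $t\in\mathbb Z$. The guess holds.

For radix $-2$ the trouble was that there is a single nonzero digit, which must generate everything. It is natural to exclude $|\det L|=2$. The conjecture in "Lattice-based number systems with the same radix" (https://numeration-2023.sciencesconf.org/data/pages/Krasensky_1.pdf) says: *if $|\det L|\ne2$, then there are infinitely many GNSs for $L$ if and only if there is at least one.*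

## 2. Three theorems, and the facts they rest on

The conjecture is true for all $d\ge1$ and all $L\in\mathbb Z^{d\times d}$, and one can say a little more. Write $\chi_L$ for the characteristic polynomial.

**Theorem A.** Let $|\det L|\ne2$. If there is one GNS for $L$, there are infinitely many.

**Theorem B (no hypothesis on $\det L$).** The number of GNSs for $L$ is always $0$, $\infty$, or one of the following finite nonzero values, which occur exactly when:

* $d=1$ and $L=(-2)$: there are exactly $2$;
* $d=2$ and $\chi_L=x^2+bx+2$ with $b\in\{-1,0,1\}$ (exactly $2$) or $b=2$ (exactly $4$). Equivalently: $L$ has non-real eigenvalues, $\det L=2$ and $\det(L-I)\neq\pm1$.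

**Theorem C.** Suppose every irreducible factor over $\mathbb Q$ of $\chi_L$ is linear, or quadratic with non-real roots, or has all its roots of modulus $>2$. Then $L$ has a GNS if and only if $L$ is expansive and $\det(L-I)\ne\pm1$.

Besides F1 we take as given:

**Fact F2.** If $\rho(L^{-1})<\frac12$, there are infinitely many GNSs for $L$.

**Fact F3.** For $d=1$, an integer $\beta$ with $|\beta|>2$ is the radix of infinitely many GNSs, $-2$ of exactly two, and every other $\beta$ of none.

**Fact F4.** For $d=2$ and $L$ with non-real eigenvalues, the family of GNSs for $L$ is empty iff $\det L=1$ or $\det(L-I)=\pm1$; nonempty but finite iff $\det L=2$ and $\det(L-I)\ne\pm1$; and infinite otherwise.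

After a choice of basis these facts hold on every lattice. The one serious textbook tool is Dirichlet's unit theorem for orders: if $K$ is a number field with $r_1$ real embeddings and $r_2$ pairs of complex ones, and $\theta$ is an algebraic integer with $K=\mathbb Q(\theta)$, then $\mathbb Z[\theta]^\times$ is finitely generated of rank $r_1+r_2-1$. The rank is $0$ only if $K=\mathbb Q$ or $K$ is imaginary quadratic.

## 3. Moving a digit set by the centralizer

The shears above suggest a first approach: apply invertible integer matrices that commute with $L$. Let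
$$\Gamma(L)=\{P\in GL_d(\mathbb Z):PL=LP\}.$$

**Lemma 3.** If $L$ has a GNS and $\Gamma(L)$ is infinite, then $L$ has infinitely many GNSs.

*Proof.* Let $(L,A)$ be a GNS and $P\in\Gamma(L)$. Since $x=\sum L^ia_i$ is equivalent to $Px=\sum L^iPa_i$, the pair $(L,PA)$ is a GNS. The stabilizer of the set $A$ in $\Gamma(L)$ maps to the finite group $\mathrm{Sym}(A)$. An element of the kernel fixes every digit, hence every sum $\sum L^ia_i$, hence all of $\mathbb Z^d$, so it is $I$. Thus the stabilizer is finite and the orbit $\{PA:P\in\Gamma(L)\}$ is infinite. $\square$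

This settles every $L$ with infinite centralizer. Which $L$ remain? For $L=\mathrm{diag}(-2,2)$ the commuting matrices are diagonal, so $\Gamma(L)$ consists of the four matrices $\mathrm{diag}(\pm1,\pm1)$, and the method stops. The next lemma shows that the remaining $L$ are very special.

**Lemma 4.** If $\Gamma(L)$ is finite, then $\chi_L$ is squarefree and each of its irreducible factors over $\mathbb Q$ is linear or quadratic with non-real roots.

*Proof.* **Step 1: a repeated factor gives infinitely many shears.** Suppose $\chi_L$ is not squarefree. We look for a nonzero integer matrix $M$ with $ML=LM$ and $M^2=0$.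

If the minimal polynomial of $L$ is not squarefree, let $h$ be its radical, the product of its distinct monic irreducible factors, which has integer coefficients by Gauss's lemma. Then $N=h(L)\ne0$ is nilpotent. Let $N^{k-1}\ne0=N^k$ with $k\ge2$ and take $M=N^{k-1}$; indeed $M^2=N^{2k-2}=0$ because $2k-2\ge k$.

If the minimal polynomial is squarefree, then the $\mathbb Q[x]$-module $\mathbb Q^d$, with $x$ acting as $L$, is a direct sum of fields $\mathbb Q[x]/(f)$. As $\chi_L$ has a repeated factor, some $\mathbb Q[x]/(f)$ occurs at least twice. Map one copy isomorphically to another one and all other summands to $0$. This map commutes with $L$ and has square $0$. Clear denominators to get $M$.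

In both cases $I+tM\in\Gamma(L)$ for every $t\in\mathbb Z$, with inverse $I-tM$. So $\Gamma(L)$ is infinite.

**Step 2: a unit of infinite order in one factor extends to the whole lattice.** Let $\chi_L$ be squarefree with an irreducible factor $f$, and let $\theta$ be a root of $f$ such that $\mathbb Q(\theta)$ is neither $\mathbb Q$ nor imaginary quadratic. By Dirichlet there is a unit $\eta\in\mathbb Z[\theta]^\times$ of infinite order. We want a polynomial in $L$ that acts as a power of $\eta$ on the part of $f$ and as $1$ elsewhere. Put $g=\chi_L/f\in\mathbb Z[x]$. As $\chi_L$ is squarefree, $g(\theta)\ne0$, so the ring $\mathbb Z[\theta]/(g(\theta))$ is finite. The image of $\eta$ in it is a unit, hence of finite order, and $\eta^k\equiv1$ modulo $g(\theta)$ for infinitely many $k\ge1$. For such $k$ choose $h\in\mathbb Z[x]$ with $g(\theta)h(\theta)=\eta^k-1$, and put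
$$p=1+gh\in\mathbb Z[x],\qquad P=p(L).$$
The eigenvalues of $P$ are the values of $p$ at the roots of $\chi_L$: at a root of $g$ the value is $1$, and at the conjugates of $\theta$ we get the conjugates of $\eta^k$. So $\det P$ is the norm of $\eta^k$, which is $\pm1$, and $P\in\Gamma(L)$. On an eigenvector of $L$ for $\theta$ the matrix $P$ acts as $\eta^k$; since $\eta$ has infinite order, different $k$ give different $P$. So $\Gamma(L)$ is infinite. $\square$

For an example of Step 2, take $\chi_L=(x^2-3)(x+3)$, $\theta=\sqrt3$, $\eta=2+\sqrt3$ and $g=x+3$. Then $\eta^2-1=6+4\sqrt3=(3+\sqrt3)(1+\sqrt3)$, so $h=x+1$ works for $k=2$, and $p=1+(x+3)(x+1)=(x+2)^2$. Indeed $p(\sqrt3)=\eta^2$ and $p(-3)=1$.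

If $\Gamma(L)$ is finite and $\chi_L$ is irreducible, then $d=1$, or $d=2$ with non-real eigenvalues, and F3 and F4 give the answer. What is left is the case of a reducible $\chi_L$ with all factors linear or non-real quadratic.

## 4. Stacking digit sets along an invariant sublattice

For reducible $\chi_L$ there are invariant sublattices, so we can try to build digit sets from smaller ones.

**Definition (primitive).** A sublattice $W\subset V$ is *primitive* if $V/W$ is torsion-free; then $V/W$, if nonzero, is a lattice. In $\mathbb Z^2$ the sublattice $\mathbb Z(1,0)$ is primitive, and $\mathbb Z(2,0)$ is not.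

Let $W\subset V$ be a primitive $L$-invariant sublattice with $W\ne0,V$, let $U=V/W$, and let $\pi:V\to U$ be the projection. We write $L$ also for the maps induced on $W$ and $U$.

**Lemma 5.** If $L$ has a GNS on $W$ and on $U$, then $L$ has infinitely many GNSs on $V$.

*Proof.* Let $C$ and $B$ be the digit sets of GNSs on $W$ and on $U$. Choose a lift $\tilde b\in V$ of each $b\in B$, with $\tilde 0=0$, and put $A=\{\tilde b+c:b\in B,\ c\in C\}$.

**Step 1: every $x\ne 0$ has a representation.** Write $\pi(x)=\sum L^ib_i$ (the empty sum if $\pi(x)=0$). Then $x-\sum L^i\tilde b_i$ lies in $W$, so it is $\sum L^ic_i$. Pad both sequences with zeros to a common length; then $x=\sum L^i(\tilde b_i+c_i)$. As $\tilde b+c=0$ only for $b=c=0$, we may strip leading zero digits, and some digit remains because $x\ne0$.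

**Step 2: it is unique.** Pad two representations of $x$ to the same length, with digits $\tilde b_i+c_i$ and $\tilde b_i'+c_i'$. By F1 the sets $B$ and $C$ are full residue systems and $L$ is injective on $U$ and $W$. Projecting to $U$, Lemma 1 gives $b_i=b_i'$. Subtracting $\sum L^i\tilde b_i$, Lemma 1 in $W$ gives $c_i=c_i'$. So all digits agree, and the lengths agree because the last digits are nonzero.

**Step 3: there are infinitely many.** As $|B|\ge2$, fix $b_0\in B$ with $b_0\neq0$. Replacing the lift $\tilde b_0$ by $\tilde b_0+w$ with $w\in W$ replaces $A\cap\pi^{-1}(b_0)=\tilde b_0+C$ by its translate by $w$. Distinct translates of a nonempty finite set $F$ are distinct: $F+w=F+w'$ gives $|F|w=|F|w'$ on adding up the elements. As $W$ is infinite, infinitely many sets $A$ arise. $\square$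

For $L=\mathrm{diag}(-2,3)$, whose centralizer is finite, this gives infinitely many GNSs. For $L=\mathrm{diag}(-2,2)$ we have $\det(L-I)=-3$, so F1 does not exclude a GNS; but there is no GNS for the radix $2$ on the quotient $\mathbb Z$, so Lemma 5 has nothing to start from. Could one still arrange the digits in the shape of Lemma 5, one digit of $U$ for each class? The following shows that this never works.

Suppose that $L$ is expansive on $V$ and $L-I$ is invertible on $U$, as for radix $2$. Let $A\ni0$ be a full residue system on $V$ such that $\pi(A)$ is a full residue system modulo $L$ on $U$. Pick $0\ne b\in\pi(A)$ and let $u=(I-L)^{-1}b\in U$. Then $u\neq 0$ and $u=b+Lu$. If $\pi(x)=u$, then $\pi(a(x))$ lies in $\pi(A)$ and is congruent to $u$, as $b$ is; so $\pi(a(x))=b$ and $\pi(T_Ax)=u$. Thus $T_A$ maps the coset $\pi^{-1}(u)$ to itself. All orbits are eventually periodic, so this coset contains a periodic point, and it is not $0$ because $u\ne0$. By Lemma 2, $A$ is not a GNS.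

So the digits must project to *at least two different elements in some class* of $U$. A loop at a nonzero $u$ in $U$ cannot be avoided, since $I-L$ is invertible there. But if, over that loop, only part of the residue classes of $W$ is available, then perhaps no cycle of $V$ lies above it.

## 5. The radix $\mathrm{diag}(-2,2)$ by hand

Write vectors as $(t,s)$, with $-2$ acting on $t$ and $2$ acting on $s$. Over $s=0$ we use the digits $(0,0),(1,0)$, from the GNS $\{0,1\}$ for $-2$. Two digits with odd $s$ are needed, one with $t$ even and one with $t$ odd, and they must have different second coordinates. Take, for any $y\in\mathbb Z$,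
$$A_y=\{(0,0),\ (1,0),\ (1,-1),\ (6y-2,\,1)\}.$$
Consider a cycle of $T_{A_y}$. The second coordinates satisfy $|s_{i+1}|\le(|s_i|+1)/2$, so $|s_i|\le1$ on the cycle. From $s=0$ one goes to $0$. From $s=1$ one goes to $(1-1)/2=0$ or $(1+1)/2=1$. From $s=-1$ one goes to $(-1+1)/2=0$ or $(-1-1)/2=-1$. So $s$ is constant on the cycle, and there are three cases.

* $s=0$: then $t$ is periodic for $(-2,\{0,1\})$, so $t=0$.
* $s=1$: every digit is $(1,-1)$, so $t_i=1+(-2)t_{i+1}$ for all $i$. Thus $t_0$ is periodic for $(-2,\{0,1\})$, so $t_0=0$; but then its digit is $0$ and not $1$, a contradiction. The digit $(0,-1)$, which would keep this point on the cycle, is missing from $A_y$.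
* $s=-1$: every digit is $(6y-2,1)$, so $t_i=(6y-2)-2t_{i+1}$. With $\tau=(6y-2)/3$ this reads $t_i-\tau=-2(t_{i+1}-\tau)$. Going around a cycle of length $p$, $t_0-\tau=(-2)^p(t_0-\tau)$, so $t_0=\tau=2y-\frac23$, which is not an integer, a contradiction.

So $A_y$ is a GNS for every $y$. The loop at $s=1$ was killed by omitting one digit; the loop at $s=-1$ was killed by using a single digit whose $t$-part is not in $(L-I)\mathbb Z=3\mathbb Z$ (compare (1)). That $t$-part had to be even to fill the missing residue class, and prime to $3$: two congruences, modulo $L$ and modulo $L-I$.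

It also matters that nothing but loops occurred below. With the second coordinates $1$ and $3$ for the odd digits, the walk $-1\to(-1-3)/2=-2\to-2/2=-1$ would be a closed walk that is not a loop.

## 6. Bad quotients: splitting one class over two labels

Which quotients need this treatment? Call a monic irreducible $f\in\mathbb Z[x]$ *bad* if $f(1)=\pm1$. Section 7 checks that under the hypotheses of Theorem C, for expansive $L$, the bad factors are $x-2$, $x^2-2x+2$ and $x^2-3x+3$. Their roots are $2$, $1\pm i$ and $1+e^{\pm\pi i/3}$.

**Lemma 6.** Let $W\subset V$ be a primitive $L$-invariant sublattice with $W\ne0,V$, and $U=V/W$. Suppose that $L$ has a GNS on $W$ and the characteristic polynomial of $L$ on $U$ is $x-2$, $x^2-2x+2$ or $x^2-3x+3$. Then $L$ has infinitely many GNSs on $V$.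

*Proof.* **Step 1: identify $U$ with a ring.** This lets us compute in $U$. Let $\beta=1+\varepsilon$ be a root of the polynomial, with $\varepsilon=1$, $\varepsilon=i$, or $\varepsilon=\zeta:=e^{\pi i/3}$ respectively. Then $\mathbb Z[\beta]$ is $\mathbb Z$, $\mathbb Z[i]$ or $\mathbb Z[\zeta]$, a principal ideal domain in which $\varepsilon$ is a unit. Through the action of $L$, the lattice $U$ is a finitely generated module over $\mathbb Z[\beta]$, torsion-free and of rank one. Such a module over a principal ideal domain is free, so we may take $U=\mathbb Z[\beta]$ with $L$ acting as multiplication by $\beta$. The number of classes modulo $\beta$ is $2$, $2$, $3$.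

**Step 2: choose two labels in each nonzero class.** The labels will be the projections of the digits. For each class $r\in U/\beta U$ let $\Lambda_0=\{0\}$, and for $r\ne0$ let $\Lambda_r=\{b_r',b_r\}$, both in the class $r$:

* $\beta=2$: $r=1$, with $b_1'=-1$, $b_1=1$.
* $\beta=1+i$: $r=1$, with $b_1'=1$, $b_1=i$. Both are in the class of $1$, as $i-1=i(1+i)$.
* $\beta=1+\zeta$: here $\zeta\equiv-1$, so $\zeta^k\equiv(-1)^k$ and $U/\beta U=\{0,1,-1\}$. Take $b_1'=1$, $b_1=\zeta^2$, $b_{-1}'=\zeta$, $b_{-1}=\zeta^3$.

All labels are distinct. Let $G$ be the directed graph with vertex set $U$ which has, for each $u$ in the class $r$ and each $b\in\Lambda_r$, an edge $u\to(u-b)/\beta$ labeled $b$. A loop at $u$ with label $b$ means $u=b+\beta u$, that is, $b=-\varepsilon u$. As $\varepsilon$ is a unit, each label $b$ has exactly one loop, at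
$$u_b:=-b/\varepsilon .$$

**Step 3: every closed walk in $G$ is constant.** This reduces the cycles in $V$ to those that lie over a single loop. All labels have modulus $\le1$, so an edge $u\to u'$ satisfies $|u'|\le(|u|+1)/|\beta|$. If $M$ is the largest modulus on a closed walk, apply this to the edge that arrives at a vertex of modulus $M$: we get $M\le(M+1)/|\beta|$, so
$$|u|\le\frac1{|\beta|-1}\quad\text{for all vertices on a closed walk}.$$

*Case $\beta=2$.* Here $|u|\le1$. The edges are $0\to0$; $1\to0$ (label $1$) and $1\to1$ (label $-1$); $-1\to0$ (label $-1$) and $-1\to-1$ (label $1$). Apart from loops, every edge leads to $0$, and $0$ leads only to itself.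

*Case $\beta=1+\zeta$.* Here $|\beta|=\sqrt3$ and $|u|\le1/(\sqrt3-1)<1.37$, so $|u|^2<3$. As $|u|^2$ takes the values $0,1,3,\dots$ on $\mathbb Z[\zeta]$, the vertex $u$ is $0$ or some $\zeta^k$. We have
$$1-\zeta^{-2}=1+\zeta=\beta,\qquad 1-\zeta^2=1+\zeta^{-1}=\zeta^{-1}\beta .$$
So from $\zeta^k$ the label $\zeta^k$ leads to $0$, the label $\zeta^{k-2}$ leads to $\zeta^k(1-\zeta^{-2})/\beta=\zeta^k$, and the label $\zeta^{k+2}$ leads to $\zeta^k(1-\zeta^2)/\beta=\zeta^{k-1}$. For even $k$ the labels are $\zeta^0,\zeta^2$, and for odd $k$ they are $\zeta,\zeta^3$. The targets are therefore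
$$\zeta\to\{0,1\},\quad 1\to\{0,\zeta^5\},\quad \zeta^5\to\{\zeta^4,\zeta^5\},\quad \zeta^4\to\{\zeta^3,\zeta^4\},$$
$$\zeta^3\to\{\zeta^3,0\},\quad \zeta^2\to\{\zeta^2,0\},\quad 0\to\{0\}.$$
In the order $\zeta,\,1,\,\zeta^5,\,\zeta^4,\,\zeta^3,\,\zeta^2,\,0$ every edge that is not a loop goes strictly forward, so a closed walk can only use loops.

*Case $\beta=1+i$.* Here $|u|\le1/(\sqrt2-1)=1+\sqrt2$, so the integer $|u|^2$ is at most $5$. This leaves $21$ vertices. We divide by
$$\frac{x+iy}{1+i}=\frac{(x+y)+i(y-x)}2 .$$
The vertices in the class of $0$ have the single label $0$, and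
$$1+i\to1,\quad 1-i\to-i,\quad -1+i\to i,\quad -1-i\to-1,$$
$$2\to1-i,\quad -2\to-1+i,\quad 2i\to1+i,\quad -2i\to-1-i,\quad 0\to0.$$
The other vertices have two edges each:

| from | label $1$ leads to | label $i$ leads to |
|---|---|---|
| $1$ | $0$ | $-i$ |
| $i$ | $i$ | $0$ |
| $-1$ | $-1+i$ | $-1$ |
| $-i$ | $-1$ | $-1-i$ |
| $2+i$ | $1$ | $1-i$ |
| $2-i$ | $-i$ | $-2i$ |
| $1+2i$ | $1+i$ | $1$ |
| $1-2i$ | $-1-i$ | $-1-2i$ |
| $-1-2i$ | $-2$ | $-2-i$ |
| $-2-i$ | $-2+i$ | $-2$ |
| $-2+i$ | $-1+2i$ | $-1+i$ |
| $-1+2i$ | $2i$ | $i$ |

In the order
$$2+i,\ 2-i,\ 1+2i,\ 1-2i,\ -1-2i,\ -2-i,\ -2+i,\ -1+2i,\ 2,\ -2,\ 2i,\ -2i,$$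
$$1+i,\ 1,\ 1-i,\ -i,\ -1-i,\ -1,\ -1+i,\ i,\ 0$$
every edge that is not a loop goes strictly forward, as one checks line by line. Again closed walks are constant.

**Step 4: choose the digits.** Over $b_r'$ we take a full set of residues of $W$ with one removed; over $b_r$ we put one digit, which fills the gap and has no fixed point above it. Let $C$ be the digit set of a GNS on $W$. For each nonzero label $b$ choose $x_b\in V$ with $\pi(x_b)=u_b$ and put
$$g_b=(I-L)x_b,\qquad\text{so that}\qquad \pi(g_b)=(1-\beta)u_b=-\varepsilon u_b=b .$$
Thus $g_b$ is a lift of $b$ for which the loop at $u_b$ lifts to the fixed point $x_b=g_b+Lx_b$, and $x_b$ can serve as origin of the coset over $u_b$.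

Let $r\ne0$. As $b_r-b_r'\in\beta U=\pi(LV)$, there is $k_r\in W$ with
$$g_{b_r}-g_{b_r'}\in k_r+LV .$$
Since $L$ has a GNS on $W$, F1 gives $\det(L|_W-I)\ne\pm1$, so $(L-I)W\ne W$ and we can fix $z\in W\setminus(L-I)W$. For arbitrary $y_r\in W$ put
$$c_r=(L-I)k_r+Lz+L(L-I)y_r\in W .$$
This is the Chinese remainder theorem for $L$ and $L-I$, whose difference is $I$. Modulo $LW$ only the part $-k_r$ of the first term survives. Modulo $(L-I)W$ the first and third terms vanish and $Lz=z+(L-I)z\equiv z$. So
$$c_r\equiv-k_r\pmod{LW},\qquad c_r\equiv z\not\equiv0\pmod{(L-I)W}. \tag{2}$$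
Now define
$$A=C\ \cup\ \bigcup_{r\ne0}\Bigl(\{g_{b_r'}+c:\ c\in C\setminus\{0\}\}\cup\{g_{b_r}+c_r\}\Bigr)\ni0 .$$

For $\mathrm{diag}(-2,2)$ we may take $x_{-1}=(0,1)$, $x_1=(0,-1)$, $k_1=0$ and $z=1$; then $g_{-1}=(0,-1)$, $g_1=(0,1)$, $c_1=-2+6y_1$, and $A$ is the set $A_y$ of Section 5 with $y=y_1$. To see a nonzero $k_r$, take $L=\begin{pmatrix}-2&1\\0&2\end{pmatrix}$ and $W=\mathbb Z(1,0)$. With the same $x_{\pm1}$ and $C=\{0,1\}$ we find $g_{-1}=(-1,-1)$, $g_1=(1,1)$ and $g_1-g_{-1}=(2,2)=(1,0)+L(0,1)$, so $k_1=1$. With $z=1$ and $y_1=0$ we get $c_1=-3-2=-5$, which is odd and $\equiv1$ modulo $3$, as (2) demands, and $A=\{(0,0),(1,0),(0,-1),(-4,1)\}$.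

**Step 5: $A$ is a full residue system modulo $L$.** This makes $T_A$ available. First, $W\cap LV=LW$: if $Lv\in W$, then $\beta\pi(v)=0$, so $\pi(v)=0$ and $v\in W$. Hence the kernel $(W+LV)/LV$ of $V/LV\to U/\beta U$ is a copy of $W/LW$, and each fiber of this map is a coset of that copy. The fiber over $r=0$ is represented by $C$, once each. For $r\ne0$ the elements $g_{b_r'}+c$ with $c\in C$ represent the fiber over $r$, once each; those with $c\ne0$ lie in $A$, and the class of $g_{b_r'}$ is missing. By the choice of $k_r$ and by (2),
$$g_{b_r}+c_r\in g_{b_r'}+k_r+c_r+LV=g_{b_r'}+LV,$$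
so the last digit fills exactly this gap.

**Step 6: $0$ is the only periodic point of $T_A$.** By Lemma 2 this makes $A$ a GNS; note that $L$ is expansive on $V$, since it is so on $W$ (by F1) and on $U$ (as $|\beta|>1$). Let $x_0\to x_1\to\dots\to x_p=x_0$ be a cycle of $T_A$. So
$$x_i=a_i+Lx_{i+1},\qquad a_i\in A,\quad\text{indices modulo }p .$$
Then $\pi(x_i)=\pi(a_i)+\beta\pi(x_{i+1})$, and $\pi(a_i)$ is a label in the class of $\pi(x_i)$. So the $\pi(x_i)$ form a closed walk in $G$ with labels $\pi(a_i)$. By Step 3, $\pi(x_i)=u$ is constant, and all edges are loops at $u$, with the same label $b=-\varepsilon u$. As the labels are distinct, we know which digits project to $b$. There are three cases.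

*Case $b=0$.* Then $u=0$, so $x_i\in W$ and $a_i\in A\cap W=C$. Hence $x_0$ is a periodic point of $T_C$ on $W$, and $x_0=0$ by Lemma 2 on $W$.

*Case $b=b_r'$.* As $u=u_b$, write $x_i=x_b+w_i$ with $w_i\in W$. The digits are $a_i=(I-L)x_b+c^{(i)}$ with $c^{(i)}\in C\setminus\{0\}$. Substituting, the terms with $x_b$ cancel and
$$w_i=c^{(i)}+Lw_{i+1}.$$
So $w_0$ is periodic under $T_C$, whence $w_0=0$ by Lemma 2 on $W$. But the digit of $0$ is $0$, so $c^{(0)}=0$, a contradiction.

*Case $b=b_r$.* Again write $x_i=x_b+w_i$. Now every digit is $(I-L)x_b+c_r$, so $w_i=c_r+Lw_{i+1}$ for all $i$. Going around the cycle, $w_0=(I+L+\dots+L^{p-1})c_r+L^pw_0$, that is,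
$$(I+L+\dots+L^{p-1})\bigl((I-L)w_0-c_r\bigr)=0 .$$
An expansive $L$ has no root of unity as eigenvalue, so $I+L+\dots+L^{p-1}$ is injective. Hence $c_r=(I-L)w_0\in(L-I)W$, which contradicts (2).

So only $x_0=0$ is possible.

**Step 7: infinitely many sets $A$ arise.** Keep all choices fixed except the $y_r$. The digit $g_{b_r}+c_r$ is the only element of $A$ that projects to $b_r$, so $A$ determines $c_r$. As $L$ has neither $0$ nor $1$ as eigenvalue, $L(L-I)$ is injective on $W$, and $c_r$ takes infinitely many values as $y_r$ runs over $W$. $\square$

## 7. Good factors first: existence from $\det(L-I)\ne\pm1$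

Lemma 6 needs a GNS on the sublattice, while the bad factor is on the quotient. So we take the lattice apart with the good factors at the bottom.

**Proposition 7.** Let $\chi_L$ be as in Theorem C, let $L$ be expansive and $\det(L-I)\ne\pm1$. Then $L$ has a GNS. If moreover $\chi_L$ is reducible over $\mathbb Q$, then $L$ has infinitely many GNSs.

*Proof.* **Step 1: find the bad factors.** Let $f$ be a monic irreducible factor of $\chi_L$; it has integer coefficients. As $L$ is expansive, $|f(0)|$, the product of the moduli of the roots, is an integer $>1$, so $|f(0)|\ge2$. Recall that $f$ is bad if $f(1)=\pm1$, and call it *good* otherwise.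

* If $f=x-m$ is bad, then $1-m=\pm1$ and $|m|\ge2$, so $m=2$.
* If $f=x^2+bx+c$ has non-real roots, then $f(1)>0$ and $c\ge2$. Bad means $1+b+c=1$, so $b=-c$, and non-real roots mean $c^2<4c$. So $c\in\{2,3\}$ and $f$ is $x^2-2x+2$ or $x^2-3x+3$.
* If all roots have modulus $>2$, then $|f(1)|=\prod|1-\lambda|>1$, and $f$ is good.

So every bad factor is one of the three in Lemma 6.

**Step 2: a good factor alone has a GNS.** Let $L$ act on a lattice with characteristic polynomial $f$, a good factor. If $f=x-m$, then $|m|\ge2$ and $m\ne2$, and F3 applies. If $f$ is a non-real quadratic, then $\det L=f(0)\ge2$ and $\det(L-I)=f(1)\ne\pm1$, and the family in F4 is not empty. If all roots have modulus $>2$, then $\rho(L^{-1})<\frac12$, and F2 applies.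

**Step 3: a chain of sublattices in the order we want.** List the irreducible factors of $\chi_L$ with multiplicity as $f_1,\dots,f_s$, equal ones next to each other and all good ones first. Since $|\det(L-I)|=\prod_j|f_j(1)|\ne1$, not all factors are bad, so $f_1$ is good. By primary decomposition, the $\mathbb Q[x]$-module $\mathbb Q^d$ is the direct sum of its $f$-primary parts, and each part has a composition series with all quotients $\mathbb Q[x]/(f)$. Running through the parts in the order of our list, we get invariant subspaces
$$0=H_0\subset H_1\subset\dots\subset H_s=\mathbb Q^d,\qquad H_j/H_{j-1}\cong\mathbb Q[x]/(f_j).$$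
Put $V_j=H_j\cap\mathbb Z^d$. This is a primitive invariant sublattice, and $L$ acts on the lattice $V_j/V_{j-1}$ with characteristic polynomial $f_j$.

**Step 4: climb the chain.** We show by induction on $j\ge1$ that $L$ has a GNS on $V_j$, and infinitely many if $j\ge2$. For $j=1$ this is Step 2, as $f_1$ is good. For $j\ge2$ put $W=V_{j-1}$ and $V=V_j$. By induction $L$ has a GNS on $W$. If $f_j$ is good, $L$ has a GNS on $V_j/V_{j-1}$ by Step 2, and Lemma 5 applies. If $f_j$ is bad, Lemma 6 applies. Both give infinitely many GNSs on $V_j$. Now take $j=s$, and note that $\chi_L$ is reducible exactly when $s\ge2$. $\square$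

The order is ours to choose. For $L=\begin{pmatrix}2&1\\0&-2\end{pmatrix}$ the visible invariant line $\mathbb Z(1,0)$ carries the bad eigenvalue $2$. But $L(1,-4)=(-2,8)=-2\,(1,-4)$, so $W=\mathbb Z(1,-4)$ is a primitive invariant sublattice with the good eigenvalue $-2$, and the bad one is on the quotient.

**Proof of Theorem C.** If $L$ has a GNS, then $L$ is expansive and $\det(L-I)\ne\pm1$ by F1. The converse is Proposition 7. $\square$

## 8. The conjecture, and the exact count in determinant $2$

**Proof of Theorem A.** Suppose $L$ has a GNS. By F1, $L$ is expansive, $\det(L-I)\ne\pm1$ and $|\det L|\ge2$.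

If $\Gamma(L)$ is infinite, Lemma 3 gives infinitely many GNSs.

If $\Gamma(L)$ is finite, then by Lemma 4 every irreducible factor of $\chi_L$ is linear or a non-real quadratic, so $\chi_L$ is as in Theorem C. If $\chi_L$ is reducible, Proposition 7 gives infinitely many GNSs. The GNS that was given is not used to build them; it only supplied expansiveness and $\det(L-I)\ne\pm1$. If $\chi_L$ is irreducible, then $d=1$, or $d=2$ with non-real eigenvalues. By F3 and F4 there are infinitely many GNSs, unless $L=(-2)$, or $d=2$, the eigenvalues are non-real, $\det L=2$ and $\det(L-I)\ne\pm1$. In these exceptional cases the number is finite and nonzero.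

The exceptional cases have $|\det L|=2$. So for $|\det L|\ne2$ one GNS implies infinitely many. $\square$

The other direction of the conjecture is trivial, so the conjecture holds.

**Proof of Theorem B.** The argument just given, which did not use $|\det L|\ne2$ until its last paragraph, shows that the number of GNSs is $0$ or $\infty$ outside the exceptional cases, and finite and nonzero in them. We have to count there. For $L=(-2)$ there are exactly two, by F3 (or by Section 1).

**Step 1: list the polynomials.** Let $d=2$, with non-real eigenvalues, $\det L=2$ and $\det(L-I)\ne\pm1$. Then $\chi_L=x^2+bx+2$ with $b^2<8$, so $|b|\le2$, and $\chi_L(1)=3+b\ne\pm1$ excludes exactly $b=-2$ among these. So $b\in\{-1,0,1,2\}$; conversely, each of these four polynomials satisfies the conditions.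

**Step 2: identify $\mathbb Z^2$ with a ring.** Let $\alpha$ be a root of $\chi_L$. The discriminant of $\mathbb Z[\alpha]$ is $b^2-8$, which is $-7$ for $b=\pm1$, $-8$ for $b=0$ and $-4$ for $b=2$. These are the discriminants of $\mathbb Q(\sqrt{-7})$, $\mathbb Q(\sqrt{-2})$ and $\mathbb Q(i)$, so $\mathbb Z[\alpha]$ is the full ring of integers of that field, and it is a principal ideal domain. As in Step 1 of Lemma 6, $\mathbb Z^2\cong\mathbb Z[\alpha]$ with $L$ acting as multiplication by $\alpha$.

**Step 3: the GNSs correspond to the units.** A GNS has $|\det L|=2$ digits, so it is $\{0,a\}$. All represented elements lie in $\mathbb Z[\alpha]a$, and $1$ must be one of them, so $a$ is a unit. By F4 at least one GNS $\{0,a_0\}$ exists. For a unit $\eta$, multiplication by $\eta$ is invertible and commutes with $L$, so $\{0,\eta a_0\}$ is a GNS, as in Lemma 3. As $\eta$ runs through the units, so does $\eta a_0$. Hence the number of GNSs is $|\mathbb Z[\alpha]^\times|$, which is $2$ for $b\in\{-1,0,1\}$ and $4$ for $b=2$. $\square$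

For example, the GNSs for multiplication by $-1+i$ on $\mathbb Z[i]$, where $\chi_L=x^2+2x+2$, are exactly $\{0,1\}$, $\{0,-1\}$, $\{0,i\}$ and $\{0,-i\}$.

**Remark.** By Theorem B, the implication from one GNS to infinitely many also holds for $|\det L|=2$, except in the listed cases, which have $d\le2$. In particular it holds for every $L$ when $d\ge3$.
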